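\title{Sign averages of a basis and of its dual basis}

\begin{abstract}
For a basis $x_1,\dots,x_n$ of a normed space, multiply the average of $\|\sum\pm x_j\|$ over all signs by the average of $\|\sum\pm x_j^*\|$ for the dual basis. The product is at least $n$, and one may ask whether every space, or at least a subspace of half the dimension of every space, has a basis for which the product is at most a constant times the dimension. We show that the answer is negative in both cases: there are $n$-dimensional subspaces of $\ell_\infty^{2n}$ in which every basis of every $k$-dimensional subspace has product at least $c\,k\,(k/n)^{3/2}\sqrt{\log n}$. The order $\sqrt{\log n}$ is exact for these spaces, and in every $n$-dimensional space some basis has product at most $Cn(1+\log n)$. The proof combines a volume bound for the dual basis, a Sudakov-type minoration for signs, and a counting argument for a random subspace.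
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $F$ be a real normed space of dimension $k$, let $y=(y_1,\dots,y_k)$ be a basis of $F$, and let $y_1^*,\dots,y_k^*$ be the dual basis of $F^*$, defined by $\langle y_i^*,y_j\rangle=\delta_{ij}$. The space $F^*$ carries the dual norm. With $\varepsilon$ and $\eta$ uniformly distributed on $\{-1,1\}^k$, put
\[
A(y)=\mathbb E\Big\|\sum_{j=1}^k\varepsilon_jy_j\Big\|_F,\qquad
B(y)=\mathbb E\Big\|\sum_{j=1}^k\eta_jy_j^*\Big\|_{F^*}.
\]
Thus $A(y)$ is the average norm of a vertex of the parallelepiped $\{\sum t_jy_j:|t_j|\le1\}$, and $B(y)$ is the same quantity for the dual basis. Replacing $y$ by $sy$ with $s>0$ multiplies $A$ by $s$ and divides $B$ by $s$, so the product $A(y)B(y)$ is the quantity that does not depend on scale. It cannot be small.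

\begin{lemma}\label{lem:trivial}
For every basis $y$ of a $k$-dimensional normed space, $A(y)B(y)\ge k$.
\end{lemma}

\begin{proof}
For every sign vector $\varepsilon$ we have $k=\langle\sum\varepsilon_jy_j^*,\sum\varepsilon_jy_j\rangle\le\|\sum\varepsilon_jy_j^*\|\,\|\sum\varepsilon_jy_j\|$. Take square roots, average over $\varepsilon$ and apply the Cauchy--Schwarz inequality: $\sqrt k\le\sqrt{A(y)B(y)}$.
\end{proof}

The opposite bound $A(y)B(y)\le Ck$ says that the inequality in this proof is typically sharp. Indeed, by Markov's inequality at least half of the sign vectors satisfy both $\|\sum\varepsilon_jy_j\|\le4A(y)$ and $\|\sum\varepsilon_jy_j^*\|\le4B(y)$, and for these the functional $\sum\varepsilon_jy_j^*$ norms the vector $\sum\varepsilon_jy_j$ up to the factor $16C$. Define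
\[
\rho(F)=\inf\Big\{\frac{A(y)B(y)}{\dim F}:\ y\text{ a basis of }F\Big\}\ \ge\ 1 .
\]
Exchanging a basis with its dual basis shows that $\rho(F^*)=\rho(F)$. If $T:G\to F$ is an isomorphism and $y$ is a basis of $G$, then the basis $(Ty_j)$ has dual basis $((T^{-1})^*y_j^*)$, so the product grows by at most the factor $\|T\|\,\|T^{-1}\|$. Hence
\begin{equation}\label{eq:BM}
\rho(F)\le d(F,G)\,\rho(G),
\end{equation}
where $d(F,G)=\inf_T\|T\|\,\|T^{-1}\|$ is the Banach--Mazur distance.

For the unit vector basis of $\ell_p^k$ we get $A=k^{1/p}$ and $B=k^{1-1/p}$, so $\rho(\ell_p^k)=1$ for all $1\le p\le\infty$. This is a case of a general fact.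

\begin{example}\label{ex:uncond}
Suppose that $F$ has a $1$-unconditional basis $(e_j)$, that is, $\|\sum\varepsilon_js_je_j\|=\|\sum s_je_j\|$ for all scalars $s_j$ and signs $\varepsilon_j$. Then $\rho(F)=1$. To see this, maximize $\prod t_j$ over the compact set of $t\in[0,\infty)^k$ with $\|\sum t_je_j\|\le1$. At a maximum all $t_j$ are positive; let $y_j=t_je_j$, so that $A(y)=\|\sum t_je_j\|\le1$. If $\|\sum s_jy_j\|\le1$, then $\|\sum|s_j|y_j\|\le1$, and by convexity $\|\sum(1-\theta+\theta|s_j|)y_j\|\le1$ for $0\le\theta\le1$. Maximality gives $\prod(1-\theta+\theta|s_j|)\le1$, with equality at $\theta=0$, and differentiating at $\theta=0$ gives $\sum|s_j|\le k$. So $\|\sum\eta_jy_j^*\|\le k$ for all signs, and $B(y)\le k$.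
\end{example}

These examples suggest that a good basis always exists, at least after discarding half of the dimensions. There are two questions.

\medskip\noindent\textbf{Question A.} \emph{Is there a constant $C$ such that every finite-dimensional normed space $X$ has a subspace $F$ with $k=\dim F\ge\frac12\dim X$ and a basis $y$ of $F$ with $A(y)B(y)\le Ck$?}

\medskip\noindent\textbf{Question B.} \emph{Is there a constant $C$ such that every finite-dimensional normed space $X$ has a basis $x$ with $A(x)B(x)\le C\dim X$?}

\medskip
Question A is Problem 3.3 of \cite{ICM}. That paper also states that it is an open problem whether a similar property holds for every normed space without passing to a subspace, and that a slightly weaker form of this question appeared earlier as a separate problem in the literature. The property is not spelled out there; Question B is our reading of it, as the direct analogue of Problem 3.3 for the whole space. One family of spaces settles both questions.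

\begin{theorem}\label{thm:main}
There is an absolute constant $c>0$ such that for every $n\ge2$ there is an $n$-dimensional subspace $X_n$ of $\ell_\infty^{2n}$ with the following property: for every $1\le k\le n$, every $k$-dimensional subspace $F\subset X_n$ and every basis $y$ of $F$,
\[
A(y)\,B(y)\ \ge\ c\,k\,(k/n)^{3/2}\sqrt{\log n}.
\]
\end{theorem}

\begin{corollary}\label{cor:answers}
Questions A and B have negative answers. For $\delta\in(0,1]$, every subspace $F\subset X_n$ with $\dim F\ge\delta n$ satisfies $\rho(F)\ge c\,\delta^{3/2}\sqrt{\log n}$. In particular $\rho(X_n^*)=\rho(X_n)\ge c\sqrt{\log n}$.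
\end{corollary}

\begin{proof}
The bounds on $\rho$ restate Theorem~\ref{thm:main}. A constant $C$ as in Question A would satisfy $C\ge2^{-3/2}c\sqrt{\log n}$ for all $n$, and a constant as in Question B would satisfy $C\ge c\sqrt{\log n}$ for all $n$.
\end{proof}

By \eqref{eq:BM} and Example~\ref{ex:uncond}, a counterexample must have all its large subspaces far from every space with a $1$-unconditional basis. The spaces $X_n$ will be random subspaces. For them, and for subspaces of proportional dimension, the order $\sqrt{\log n}$ cannot be improved.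

\begin{proposition}\label{prop:upper}
Every $k$-dimensional subspace $F$ of $\ell_\infty^{2n}$ has a basis $y$ with $A(y)B(y)\le2\sqrt{nk\log(4n)}$.
\end{proposition}

For general spaces, a combination of known results loses one logarithm.

\begin{proposition}\label{prop:general}
There is an absolute constant $C$ such that every $n$-dimensional normed space $X$ has a basis $x$ with $A(x)B(x)\le C\,n(1+\log n)$.
\end{proposition}

Hence $c\sqrt{\log n}\le\sup_{\dim X=n}\rho(X)\le C(1+\log n)$. We do not close this gap.

Section~\ref{sec:matrix} proves Proposition~\ref{prop:upper} and reduces Theorem~\ref{thm:main} to a lower bound for $A$ alone. Section~\ref{sec:idea} shows the idea of that lower bound on model cases, Sections~\ref{sec:sudakov}--\ref{sec:random} prove it, and Section~\ref{sec:general} proves Proposition~\ref{prop:general}.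

\medskip\noindent\textbf{Conventions.} The logarithm is natural, $|x|$ is the Euclidean norm of a vector, $\|\cdot\|_{\mathrm{op}}$ is the operator norm between Euclidean spaces, and $\|R\|_{HS}=(\operatorname{tr}R^TR)^{1/2}$ is the Hilbert--Schmidt norm, that is, the Euclidean norm of the list of entries. The letters $\varepsilon,\eta$ denote uniform sign vectors of the appropriate length. A standard Gaussian vector or matrix has independent $N(0,1)$ entries. Points are $a$-separated if their mutual Euclidean distances are at least $a$. Throughout, $m=2n$.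

\section{Bases of subspaces of $\ell_\infty^{m}$}\label{sec:matrix}

Let $F\subset\ell_\infty^m$ have dimension $k$ and basis $y$. Let $Y$ be the $m\times k$ matrix with columns $y_1,\dots,y_k$, and let $r_1,\dots,r_m\in\mathbb R^k$ be its rows. Then
\[
A(y)=\mathbb E\|Y\varepsilon\|_\infty=\mathbb E\max_{i\le m}|\langle r_i,\varepsilon\rangle| .
\]
We identify $F^*$ with $F$ by letting $f\in F$ act as $x\mapsto\langle f,x\rangle$, the inner product of $\mathbb R^m$. The dual basis is then given by the columns of $Y(Y^TY)^{-1}$, because $\big(Y(Y^TY)^{-1}\big)^TY=I_k$, and its Gram matrix is $(Y^TY)^{-1}$. Let $P_F$ be the orthogonal projection onto $F$. A vector $u\in\mathbb R^m$ acts on $F$ as $P_Fu$ does, with norm at most $\|u\|_1$, and by the Hahn--Banach theorem every functional on $F$ extends to $\ell_\infty^m$ with the same norm. So the unit ball of $F^*$ is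
\begin{equation}\label{eq:dualball}
K=\Big\{\sum_{i=1}^m\lambda_iv_i:\ \sum_{i=1}^m|\lambda_i|\le1\Big\},\qquad v_i=P_Fe_i .
\end{equation}

The upper bound comes from an orthonormal basis and shows where $\sqrt{\log n}$ enters. We use the following fact: if $u_1,\dots,u_N\in\mathbb R^k$, $N\ge2$, have $|u_i|\le1$, then
\begin{equation}\label{eq:max}
\mathbb E\max_{i\le N}\langle u_i,\varepsilon\rangle\le\sqrt{2\log N}.
\end{equation}
Indeed, $\mathbb Ee^{\lambda\langle u,\varepsilon\rangle}=\prod_j\cosh(\lambda u_j)\le e^{\lambda^2|u|^2/2}$, so Jensen's inequality gives $\exp(\lambda\,\mathbb E\max_i\langle u_i,\varepsilon\rangle)\le Ne^{\lambda^2/2}$; take $\lambda=\sqrt{2\log N}$.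

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Let $y$ be a basis of $F$ that is orthonormal in $\mathbb R^m$. Then $YY^T=P_F$, so $|r_i|^2=\langle P_Fe_i,e_i\rangle\le1$, and \eqref{eq:max} for the $2m$ vectors $\pm r_i$ gives $A(y)\le\sqrt{2\log(4n)}$. The dual basis is $y$ itself, and for all signs
\[
\Big\|\sum\eta_jy_j\Big\|_{F^*}\le\Big\|\sum\eta_jy_j\Big\|_1\le\sqrt m\,\Big|\sum\eta_jy_j\Big|=\sqrt{2nk}.
\]
Multiply the two bounds.
\end{proof}

For the lower bound we must treat all bases, however far from orthonormal. We use the freedom of scale to fix the volume of the parallelepiped, $\det(Y^TY)=1$. This separates the two factors: a small value of $B(y)$ would place half of the dual parallelepiped, of volume $2^k$, in a small multiple of $K$, and the volume of $K$ is small for every $F$.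

\begin{lemma}\label{lem:volume}
Let $F\subset\ell_\infty^{2n}$ have dimension $k\le n$, and let $y$ be a basis of $F$ with $\det(Y^TY)=1$. Then $B(y)\ge\frac1{26}\,k\,(k/n)^{1/2}$.
\end{lemma}

\begin{proof}
Volumes are Euclidean volumes in $F$.

\emph{Covering $K$ by cross-polytopes.} Let $x\in K$, and among the representations in \eqref{eq:dualball} take one whose support $S=\{i:\lambda_i\ne0\}$ is minimal. We claim that $(v_i)_{i\in S}$ is linearly independent. Otherwise $\sum_{i\in S}\mu_iv_i=0$ with $\mu\ne0$, and after changing the sign of $\mu$ we may assume $\sum_{i\in S}\mu_i\operatorname{sgn}\lambda_i\le0$. Then some $\mu_i\operatorname{sgn}\lambda_i$ is negative, so there is a first $s>0$ at which a coordinate of $\lambda+s\mu$ in $S$ vanishes. Up to that value the signs do not change and $\|\lambda+s\mu\|_1$ does not increase, which gives a representation with smaller support. This proves the claim (a form of Carath\'eodory's theorem). The vectors $v_i$ span $F$, so $S$ extends to a set $I$ with $|I|=k$ and $(v_i)_{i\in I}$ a basis of $F$. Thus $K$ is covered by the sets $\{\sum_{i\in I}\lambda_iv_i:\sum|\lambda_i|\le1\}$,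 each a linear image of the unit ball of $\ell_1^k$, whose volume is $2^k/k!$.

\emph{The volume of $K$.} Let $W$ be an $m\times k$ matrix whose columns are an orthonormal basis of $F$. The $i$th row of $W$ lists the coordinates of $v_i$ in this basis. With $W_I$ the submatrix formed by the rows in $I$, the Cauchy--Binet formula gives $\sum_{|I|=k}\det(W_I)^2=\det(W^TW)=1$. By the Cauchy--Schwarz inequality, $k!\ge(k/e)^k$ and $\binom mk\le(em/k)^k$,
\[
\operatorname{vol}(K)\le\frac{2^k}{k!}\sum_{|I|=k}|\det W_I|\le\frac{2^k}{k!}\binom mk^{1/2}\le\Big(\frac{2e}k\Big)^k\Big(\frac{2en}k\Big)^{k/2}.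
\]

\emph{From vertices to the solid parallelepiped.} The set $\Pi=\{\sum t_jy_j^*:t\in[-1,1]^k\}$ has volume $2^k\det(Y^TY)^{-1/2}=2^k$. The function $\psi(t)=\mathbb E_\eta\|\sum\eta_jt_jy_j^*\|$ is convex and equals $B=B(y)$ at each vertex of the cube, so $\psi\le B$ on the cube. If $\tau$ is uniform on $[-1,1]^k$ and independent of $\eta$, then $(\eta_j\tau_j)$ has the same law as $\tau$, so $\mathbb E\|\sum\tau_jy_j^*\|=\mathbb E\psi(\tau)\le B$. By Markov's inequality at least half of the volume of $\Pi$ lies in $2BK$, that is, $2^{k-1}\le(2B)^k\operatorname{vol}(K)$. Therefore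
\[
B\ge\frac12\operatorname{vol}(K)^{-1/k}\ge\frac k{4e}\Big(\frac k{2en}\Big)^{1/2}\ge\frac k{26}\Big(\frac kn\Big)^{1/2},
\]
since $4e\sqrt{2e}<26$.
\end{proof}

For $k=n$ the lemma gives $B(y)\ge n/26$ in every subspace, so the logarithm must come from $A$. It does not come in every subspace: for the coordinate subspace spanned by $e_1,\dots,e_n$, with this basis, $\det(Y^TY)=1$ and $A(y)=1$. The core of the paper is the following statement.

\begin{proposition}\label{prop:core}
There are absolute constants $\gamma\in(0,1]$ and $n_0$ such that for every $n\ge n_0$ there is an $n$-dimensional subspace $E\subset\mathbb R^{2n}$ with the following property: if $n(\log n)^{-1/3}\le k\le n$ and $Y$ is a $2n\times k$ matrix with columns in $E$ and $\det(Y^TY)=1$, then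
\[
\mathbb E\|Y\varepsilon\|_\infty>\gamma\,\frac kn\sqrt{\log n}.
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:core}]
We may assume $n_0\ge3$. Let $c=\min\{\gamma/26,(\log n_0)^{-1/2}\}$. For $n<n_0$ let $X_n$ be any $n$-dimensional subspace; then $c\,k(k/n)^{3/2}\sqrt{\log n}\le k$, and Lemma~\ref{lem:trivial} applies. For $n\ge n_0$ let $X_n=E$ with the norm of $\ell_\infty^{2n}$. If $k<n(\log n)^{-1/3}$, then $(k/n)^{3/2}\sqrt{\log n}\le1$, and Lemma~\ref{lem:trivial} applies again. In the remaining case rescale the basis $y$ of $F$ so that $\det(Y^TY)=1$, which does not change $A(y)B(y)$. Proposition~\ref{prop:core} and Lemma~\ref{lem:volume} give $A(y)B(y)\ge\frac\gamma{26}k(k/n)^{3/2}\sqrt{\log n}$.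
\end{proof}

\section{The idea: rows that are sparse or clustered}\label{sec:idea}

To prove Proposition~\ref{prop:core} we describe all matrices $Y$ with a small sign average and show that a random subspace contains the columns of none of them. For Gaussian averages the description is given by Sudakov's minoration \cite[Theorem 3.18]{LT}: there is an absolute constant $c_0>0$ such that, for $p\ge2$, any $a$-separated points $t_1,\dots,t_p\in\mathbb R^d$ and a standard Gaussian vector $g$,
\begin{equation}\label{eq:sudakov}
\mathbb E\max_{i\le p}\langle t_i,g\rangle\ge c_0\,a\sqrt{\log p}.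
\end{equation}
So if $\mathbb E\|Yg\|_\infty$ is a small multiple of $a\sqrt{\log n}$, then the rows of $Y$ contain no $a$-separated subset of size $n^{1/10}$: they are \emph{clustered}. Clustered rows also have a small sign average; for instance, if the rows take only $p$ values, each of norm at most $1$, then $\mathbb E\|Y\varepsilon\|_\infty\le\sqrt{2\log(2p)}$ by \eqref{eq:max}, whatever $m$ is. But for signs there is a second way to be small.

\begin{example}\label{ex:blocks}
Split $\{1,\dots,pL\}$ into $p$ blocks of length $L$, and let $t_i$ equal $L^{-1/2}$ on the $i$th block and $0$ elsewhere. These are $\sqrt2$-separated unit vectors, and the variables $\langle t_i,g\rangle$ are independent standard Gaussians for every $L$. For signs, $|\langle t_i,\varepsilon\rangle|\le\sqrt L$. With $L=1$ the maximum is at most $1$, so \eqref{eq:sudakov} fails for signs. With $L=\lfloor\log_2p\rfloor$, each block of $\varepsilon$ consists of plus signs with probability $2^{-L}\ge1/p$, so some block does with probability at least $1-(1-1/p)^p\ge1-1/e$, and $\mathbb E\max_i|\langle t_i,\varepsilon\rangle|\ge(1-1/e)\sqrt{\lfloor\log_2p\rfloor}$.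
\end{example}

The failure occurs when the norm is carried by a few large entries, and it disappears when the entries are small. So one expects that a small sign average forces each row to be a \emph{sparse} vector plus a vector from a small cluster set. To make this precise, let $M\le n$ be a positive integer and fix a partition of the row indices $\{1,\dots,m\}$ into at most $m/M+1\le3n/M$ \emph{groups} of size at most $M$. Call an $m\times k$ matrix \emph{$(\sigma,p)$-structured} if for every group $G$ there is a set $J_G\subset\{1,\dots,k\}$ with $|J_G|\le\sigma$ such that the rows indexed by $G$, with the coordinates in $J_G$ deleted, take at most $p$ distinct values. The indices in $G$ that give the same value form a \emph{cluster}.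

Let $Q$ be an $n\times m$ standard Gaussian matrix and $E=\ker Q$. If $V\subset\mathbb R^m$ is a fixed subspace of dimension $d\le n$ and $U$ is an $m\times d$ matrix whose columns are an orthonormal basis of $V$, then $QU$ is an $n\times d$ standard Gaussian matrix. It has rank $d$ almost surely, since a nonzero polynomial of a Gaussian vector vanishes with probability zero. Hence $V\cap E=\{0\}$ almost surely, and in particular $\dim E=n$ almost surely. This already rules out matrices that are exactly structured.

\begin{example}\label{ex:exact}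
Consider matrices $Y$ of rank $k$ with columns in $E$.

(a) Let $k=n\ge2$ and let every row have at most one nonzero entry. The $n$ columns share at most $2n$ nonzero entries, so some column lies in a coordinate plane. Almost surely $E$ meets each coordinate plane in $\{0\}$, so this column vanishes, which is impossible.

(b) If $Y$ is $(0,p)$-structured, it has at most $3np/M$ distinct rows, which contradicts rank $k$ as soon as $3np/M<k$.

(c) Let $Y$ be $(\sigma,p)$-structured with $\sigma/k+p/M\le1/3$. Since $\sum_G|J_G|\le3n\sigma/M$, some column index $j$ lies in $J_G$ for at most $3n\sigma/(Mk)$ groups. These groups contain at most $3n\sigma/k$ indices, and on the other groups the $j$th column is constant on each of at most $3np/M$ clusters. So the column lies in a subspace $V$ of dimension at most $3n(\sigma/k+p/M)\le n$, taken from a finite family that does not depend on $Q$. Almost surely all these $V$ meet $E$ in $\{0\}$, which is again impossible.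
\end{example}

A matrix with small sign average is only close to a structured one, and this changes the argument in two ways. First, ``close'' needs a scale, which the condition $\det(Y^TY)=1$ provides. Second, an event of probability zero becomes an event of small probability, to be weighed against the number of structures. One column no longer suffices: for a fixed unit vector $z$, the event $|Qz|\le\rho\sqrt n$ has probability of the form $e^{-Cn}$ when $\rho$ is a small constant (see \eqref{eq:onecolumn}), while our bound $p^{2n}$ for the number of ways to assign rows to clusters is at least $e^{(n\log n)/5}$ for $p\ge n^{1/10}$. The remedy is to use the $k$ columns together. They share one assignment to clusters, and the $nk$ equations $QY=0$ produce a probability $e^{-nk}$.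

\section{Sudakov's minoration for signs}\label{sec:sudakov}

We transfer \eqref{eq:sudakov} from Gaussians to signs for vectors with small entries. The variables $\varepsilon_j$ and $g_j$ have the same first two moments, so exchanging them one at a time in a smooth function costs only third-order terms. The maximum is not smooth, so we first replace it by a smooth approximation with parameter $\beta$.

\begin{lemma}\label{lem:sudakov}
Let $p\ge2$ and let $t_1,\dots,t_p\in\mathbb R^d$ be $a$-separated, with $|t_i|\le D$ and $\|t_i\|_\infty\le b$ for all $i$. Then for every $\beta>0$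
\[
c_0\,a\sqrt{\log p}\ \le\ \mathbb E\max_{i\le p}\langle t_i,\varepsilon\rangle+\frac{\log p}\beta+4\beta^2\,p\,b\,D^2 .
\]
\end{lemma}

\begin{proof}
For $x\in\mathbb R^p$ let $\Phi(x)=\beta^{-1}\log\sum_{i\le p}e^{\beta x_i}$, so that
\begin{equation}\label{eq:softmax}
\max_ix_i\le\Phi(x)\le\max_ix_i+\beta^{-1}\log p .
\end{equation}
Fix $w,v\in\mathbb R^p$ and let $\varphi(s)=\Phi(w+sv)$. Put $q_i(s)=e^{\beta(w_i+sv_i)}/\sum_le^{\beta(w_l+sv_l)}$ and $\bar v(s)=\sum_iq_i(s)v_i$. The $q_i$ are probability weights, $\varphi'=\bar v$ and $q_i'=\beta q_i(v_i-\bar v)$. Using $\sum_iq_i(v_i-\bar v)=0$ twice, we get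
\[
\varphi''=\beta\sum_iq_i(v_i-\bar v)^2,\qquad\varphi'''=\beta^2\sum_iq_i(v_i-\bar v)^3,
\]
and so $|\varphi'''|\le8\beta^2\|v\|_\infty^3$. If $\xi$ is a random variable with $\mathbb E\xi=0$ and $\mathbb E\xi^2=1$, Taylor's formula gives $|\mathbb E\varphi(\xi)-\varphi(0)-\frac12\varphi''(0)|\le\frac86\beta^2\|v\|_\infty^3\,\mathbb E|\xi|^3$. Apply this to a sign $\varepsilon_1$ and to a standard Gaussian $g_1$, for which $\mathbb E|g_1|^3=\sqrt{8/\pi}<2$:
\begin{equation}\label{eq:swap}
|\mathbb E\varphi(g_1)-\mathbb E\varphi(\varepsilon_1)|\le\tfrac43\,\beta^2(1+2)\|v\|_\infty^3=4\beta^2\|v\|_\infty^3 .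
\end{equation}

Write $t_i=(t_{ij})_{j\le d}$ and $v^{(j)}=(t_{ij})_{i\le p}\in\mathbb R^p$. Let $g$ and $\varepsilon$ be independent, and let $S_j=\sum_{l\le j}g_lv^{(l)}+\sum_{l>j}\varepsilon_lv^{(l)}$ for $0\le j\le d$, so that $S_0=(\langle t_i,\varepsilon\rangle)_i$ and $S_d=(\langle t_i,g\rangle)_i$. We have $S_j=w+g_jv^{(j)}$ and $S_{j-1}=w+\varepsilon_jv^{(j)}$ with $w$ independent of $g_j$ and $\varepsilon_j$. Conditioning on $w$ and summing \eqref{eq:swap} over $j$ gives
\[
\mathbb E\Phi(S_d)-\mathbb E\Phi(S_0)\le4\beta^2\sum_{j\le d}\max_{i\le p}|t_{ij}|^3\le4\beta^2\sum_{i\le p}\sum_{j\le d}b\,t_{ij}^2\le4\beta^2\,p\,b\,D^2 .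
\]
Finally, $\mathbb E\Phi(S_d)\ge c_0a\sqrt{\log p}$ by \eqref{eq:softmax} and \eqref{eq:sudakov}, and $\mathbb E\Phi(S_0)\le\mathbb E\max_i\langle t_i,\varepsilon\rangle+\beta^{-1}\log p$ by \eqref{eq:softmax}.
\end{proof}

The bound on $\|t_i\|_\infty$ enters only in the last term, and Example~\ref{ex:blocks} with $L=1$ shows that it cannot be dropped. The factor $p$ in that term is crude, but harmless: the gain depends on $p$ only through $\log p$, so a small power of $n$ is as good as $n$.

\section{Matrices with a small sign average}\label{sec:structure}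

To apply Lemma~\ref{lem:sudakov} to the rows of $Y$ we must delete the columns that carry entries larger than $b$. A row of norm $D$ has at most $D^2/b^2$ such entries. Deleting the columns for all $m$ rows at once could delete every column, as it does for the coordinate basis; this is the reason for working in groups of $M$ rows. Up to logarithmic factors, the parameters must satisfy four conditions: $pb\ll1$, so that the error term in Lemma~\ref{lem:sudakov} is negligible; $M/b^2\ll k$, so that a group deletes few columns; $p\ll M$, so that $p$ cluster centers are cheaper to record than $M$ rows; and $\log p\ge c\log n$, so that the gain is of order $\sqrt{\log n}$. From now on $\gamma=\min\{1,c_0/3000\}$, $n(\log n)^{-1/3}\le k\le n$, and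
\[
p=\lceil n^{1/10}\rceil,\qquad M=\lceil n^{1/5}\rceil,\qquad b=n^{-1/5},
\]
\[
a=\frac k{300n},\qquad\bar A=\gamma\,\frac kn\sqrt{\log n}=300\gamma\,a\sqrt{\log n},\qquad\sigma=1+3M\bar A^2n^{2/5}.
\]
The value of the resolution $a$ is dictated by Section~\ref{sec:random}, and $\bar A$ is a small multiple of the gain $c_0a\sqrt{\log p}$. Note that $pb\le2n^{-1/10}$, $p/M\le2n^{-1/10}$, $\bar A^2\le\log n$ and $\sigma\le7n^{3/5}\log n$ for $n\ge3$. The groups are those of Section~\ref{sec:idea}, for this $M$. The constant $n_0$ will be chosen so that finitely many inequalities hold for $n\ge n_0$, uniformly in $k$.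

Let $h=a/\sqrt k$, let $\Lambda=\{x\in h\mathbb Z:|x|\le\sqrt3\bar A+h/2\}$, and let $\mathcal Z_k$ be the set of $(\sigma,p)$-structured $m\times k$ matrices with entries in $\Lambda$. This set depends only on $n$ and $k$.

\begin{proposition}\label{prop:structure}
For $n\ge n_0$ the following hold.
\begin{enumerate}
\item[(i)] Every $m\times k$ matrix $Y$ with $\mathbb E\|Y\varepsilon\|_\infty\le\bar A$ can be written as $Y=Z+R$, where $Z\in\mathcal Z_k$ and every row of $R$ has Euclidean norm at most $2a$.
\item[(ii)] $\log|\mathcal Z_k|\le nk/2$.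
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $r_i=(r_{ij})_{j\le k}$ be the rows of $Y$.

\emph{The rows are short.} For $r\in\mathbb R^k$ and $S=\langle r,\varepsilon\rangle$ we have $\mathbb ES^2=|r|^2$ and $\mathbb ES^4=3|r|^4-2\sum r_j^4\le3|r|^4$. H\"older's inequality $\mathbb ES^2\le(\mathbb E|S|)^{2/3}(\mathbb ES^4)^{1/3}$ then gives $\mathbb E|S|\ge|r|/\sqrt3$. Hence $|r_i|\le\sqrt3\bar A$ for all $i$.

\emph{Deleting the large entries.} Let $J_i=\{j:|r_{ij}|>b\}$. Then $|J_i|\le|r_i|^2/b^2\le3\bar A^2n^{2/5}$. Fix a group $G$ and let $J_G=\bigcup_{i\in G}J_i$, so $|J_G|\le\sigma$. For $i\in G$ let $t_i$ be the vector $r_i$ with the coordinates in $J_G$ replaced by $0$. Then $\|t_i\|_\infty\le b$ and $|t_i|\le\sqrt3\bar A$. Moreover $\langle t_i,\varepsilon\rangle$ is the average of $\langle r_i,\varepsilon\rangle$ over the signs $\varepsilon_j$, $j\in J_G$. The same set $J_G$ serves all $i\in G$, so Jensen's inequality applies to the maximum: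
\begin{equation}\label{eq:jensen}
\mathbb E\max_{i\in G}|\langle t_i,\varepsilon\rangle|\le\mathbb E\max_{i\in G}|\langle r_i,\varepsilon\rangle|\le\bar A .
\end{equation}

\emph{What remains is clustered.} We claim that an $a$-separated subset of $\{t_i:i\in G\}$ has fewer than $p$ elements. Otherwise apply Lemma~\ref{lem:sudakov} to $p$ such elements with $D=\sqrt3\bar A$ and $\beta=3\sqrt{\log p}/(c_0a)$. With $\Gamma=c_0a\sqrt{\log p}$ and \eqref{eq:jensen} this gives
\begin{equation}\label{eq:three}
\Gamma\le\bar A+\frac\Gamma3+108\Big(\frac{\bar A}{c_0a}\Big)^2pb\log p .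
\end{equation}
Since $\gamma\le c_0/3000$ and $\log n\le10\log p$, we have $\bar A\le\frac1{10}c_0a\sqrt{\log n}\le\frac1{\sqrt{10}}\Gamma<\frac\Gamma3$. The first of these inequalities also bounds the last term of \eqref{eq:three} by $1.08\,(\log n)\cdot2n^{-1/10}\log p\le3n^{-1/10}(\log n)^2$, which tends to $0$. On the other hand $a\ge(\log n)^{-1/3}/300$ by the lower bound on $k$, so $\Gamma\ge10^{-3}c_0(\log n)^{1/6}$, which tends to infinity. For $n\ge n_0$ the last term is less than $\Gamma/3$, and \eqref{eq:three} gives $\Gamma<\Gamma$. This proves the claim.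

\emph{Rounding.} Take a maximal $a$-separated subset of $\{t_i:i\in G\}$. It has fewer than $p$ elements, the centers, and by maximality each $t_i$ is within distance $a$ of a center $t_{\pi(i)}$. Define $z_i\in(h\mathbb Z)^k$ as follows: for $j\in J_G$, round $r_{ij}$ to a nearest multiple of $h$; for $j\notin J_G$, take the $j$th entry of the center $t_{\pi(i)}$, each center being rounded once to a nearest point of $(h\mathbb Z)^k$. All numbers rounded are at most $\sqrt3\bar A$ in absolute value, so $z_i\in\Lambda^k$. Off $J_G$ the vectors $z_i$, $i\in G$, take fewer than $p$ values. Finally $r_i-z_i$ is the sum of $t_i-t_{\pi(i)}$ and a vector of rounding errors, each at most $h/2$, so $|r_i-z_i|\le a+\sqrt k\,h/2\le2a$. Doing this for every group, we obtain $Z\in\mathcal Z_k$ with rows $z_i$.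

(ii) Since $\bar A/h=300\gamma\sqrt{k\log n}\le300\sqrt{n\log n}$, we have $|\Lambda|\le2\sqrt3\bar A/h+2\le n^2$ for $n\ge n_0$. The rows of a matrix $Z\in\mathcal Z_k$ in a group $G$ are determined by four choices: the set $J_G$, at most $(k+1)^\sigma\le n^{2\sigma}$ ways; a list of $p$ vectors of $\Lambda^k$ that includes extensions of all values taken off $J_G$, at most $n^{2pk}$ ways; a map from $G$ to this list, at most $p^M\le n^M$ ways; and the entries on $G\times J_G$, at most $n^{2M\sigma}$ ways. As $M,\sigma\ge1$, the logarithm of the product is at most $(2\sigma+2pk+M+2M\sigma)\log n\le5(M\sigma+pk)\log n$. There are at most $3n/M$ groups, so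
\[
\frac{\log|\mathcal Z_k|}{nk}\le15\Big(\frac\sigma k+\frac pM\Big)\log n\le15\big(7n^{-2/5}(\log n)^{4/3}+2n^{-1/10}\big)\log n,
\]
where we used $k\ge n(\log n)^{-1/3}$ again. The right side tends to $0$ and is at most $1/2$ for $n\ge n_0$.
\end{proof}

The quantity $\sigma/k+p/M$ is the one that appeared in Example~\ref{ex:exact}(c). It measures the number of free entries of a structured matrix relative to the number $nk$ of equations in $QY=0$.

\section{A random subspace avoids the structured matrices}\label{sec:random}

Let $Q$ be an $n\times m$ standard Gaussian matrix and $E=\ker Q$, as in Section~\ref{sec:idea}. If $Y=Z+R$ has columns in $E$, then $QZ=-QR$ is small, and we need to show that this is very unlikely for a fixed $Z$ that is not degenerate. We use two standard facts. The Davidson--Szarek bound states that $\mathbb P(\|Q\|_{\mathrm{op}}\ge\sqrt n+\sqrt m+t)\le e^{-t^2/2}$ for $t>0$; with $m=2n$ and $t=1.5\sqrt n$ it gives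
\begin{equation}\label{eq:op}
\mathbb P(\|Q\|_{\mathrm{op}}>4\sqrt n)\le e^{-n}.
\end{equation}
The volume of the Euclidean unit ball satisfies $\operatorname{vol}(B_2^d)\le(2\pi e/d)^{d/2}$, because the standard Gaussian density is at least $(2\pi)^{-d/2}e^{-d/2}$ on $\sqrt d\,B_2^d$ and has integral $1$.

For a single column the estimate is a bound of the form density times volume. If $z\in\mathbb R^m$ is a unit vector, then $Qz$ is a standard Gaussian vector in $\mathbb R^n$, and
\begin{equation}\label{eq:onecolumn}
\mathbb P(|Qz|\le\rho\sqrt n)\le(2\pi)^{-n/2}(\rho\sqrt n)^n(2\pi e/n)^{n/2}=(\sqrt e\,\rho)^n .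
\end{equation}
For an $m\times k$ matrix $Z$, the rows of $QZ$ are independent centered Gaussian vectors with covariance $Z^TZ$, so the role of $|z|$ passes to $\det(Z^TZ)$. Here a difficulty arises. The condition $\det(Y^TY)=1$ allows $Y$ to have singular values much smaller than $a$; the perturbation $R$ may destroy them, and $Z^TZ$ may be singular. We therefore regularize at the scale of the error and work with
\[
\mathcal M_Z=Z^TZ+a^2I_k .
\]
The next two lemmas show that $\det\mathcal M_Z$ is not small, and that the regularization costs only constants.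

\begin{lemma}\label{lem:det}
Let $k\le n$ and $a>0$, and let $Y=Z+R$ be $m\times k$ matrices with $\det(Y^TY)=1$ and $\|R\|_{HS}^2\le4a^2m$. Then $\det\mathcal M_Z\ge(18n/k)^{-k}$.
\end{lemma}

\begin{proof}
From $|Yx|^2\le2|Zx|^2+2|Rx|^2$ we get $Y^TY\preceq2(\mathcal M_Z+R^TR)$ in the order of positive semidefinite matrices, in which the determinant is monotone. Let $N=\mathcal M_Z^{-1/2}R^TR\mathcal M_Z^{-1/2}$. By the arithmetic--geometric mean inequality for the eigenvalues of $I_k+N$,
\[
1=\det(Y^TY)\le2^k\det\mathcal M_Z\,\det(I_k+N)\le2^k\det\mathcal M_Z\Big(1+\frac{\operatorname{tr}N}k\Big)^k .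
\]
Since $\mathcal M_Z^{-1}\preceq a^{-2}I_k$, we have $\operatorname{tr}N=\operatorname{tr}(R\mathcal M_Z^{-1}R^T)\le a^{-2}\|R\|_{HS}^2\le4m=8n$. Finally $2(1+8n/k)\le18n/k$ because $k\le n$.
\end{proof}

\begin{lemma}\label{lem:smallball}
Let $k\le n$ and $a=k/(300n)$, and let $Z$ be a fixed $m\times k$ matrix with $\det\mathcal M_Z\ge(18n/k)^{-k}$. Then $\mathbb P(\|QZ\|_{HS}\le12an)\le2e^{-nk}$.
\end{lemma}

\begin{proof}
Let $H$ be an $n\times k$ standard Gaussian matrix independent of $Q$. Since $\mathbb E\|H\|_{HS}^2=nk$, Markov's inequality gives $\|aH\|_{HS}\le a\sqrt{2nk}\le2an$ with probability at least $\frac12$. By independence and the triangle inequality,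
\[
\tfrac12\,\mathbb P(\|QZ\|_{HS}\le12an)\le\mathbb P(\|QZ+aH\|_{HS}\le14an).
\]
The $n$ rows of $QZ+aH$ are independent centered Gaussian vectors with covariance $\mathcal M_Z$, so the density of this matrix on $\mathbb R^{nk}$ is at most $(2\pi)^{-nk/2}(\det\mathcal M_Z)^{-n/2}$. Multiplying by the volume of the ball of radius $14an$ in $\mathbb R^{nk}$, we obtain
\[
\mathbb P(\|QZ\|_{HS}\le12an)\le2\Big(\frac{14\sqrt e\,an}{\sqrt{nk}}\Big)^{nk}\Big(\frac{18n}k\Big)^{nk/2}=2\Big(\frac{14\sqrt{18e}\;an}k\Big)^{nk}.
\]
Since $18e<49$ and $an/k=1/300$, the base is less than $98/300<1/e$.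
\end{proof}

The last line is what fixes $a$ as a small multiple of $k/n$, and through $\bar A$ it accounts for one factor $k/n$ in Theorem~\ref{thm:main}; the factor $(k/n)^{1/2}$ comes from Lemma~\ref{lem:volume}.

\begin{proof}[Proof of Proposition~\ref{prop:core}]
Let $n\ge n_0$ with $n_0\ge4$ as in Proposition~\ref{prop:structure}. Call $k$ admissible if $n(\log n)^{-1/3}\le k\le n$; the numbers $a$ and $\bar A$ depend on $k$ as in Section~\ref{sec:structure}. Let $\Omega_k$ be the event that some $Z\in\mathcal Z_k$ with $\det\mathcal M_Z\ge(18n/k)^{-k}$ satisfies $\|QZ\|_{HS}\le12an$. The set $\mathcal Z_k$ does not depend on $Q$, so Lemma~\ref{lem:smallball} and Proposition~\ref{prop:structure}(ii) give $\mathbb P(\Omega_k)\le e^{nk/2}\cdot2e^{-nk}=2e^{-nk/2}$. Together with \eqref{eq:op},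
\[
\mathbb P(\|Q\|_{\mathrm{op}}>4\sqrt n)+\sum_{k\text{ admissible}}\mathbb P(\Omega_k)\le e^{-n}+2\sum_{k\ge1}e^{-nk/2}\le e^{-n}+4e^{-n/2}<1 .
\]
Hence there is a matrix $Q$ of rank $n$ with $\|Q\|_{\mathrm{op}}\le4\sqrt n$ for which no $\Omega_k$ occurs. Let $E=\ker Q$.

Suppose that $k$ is admissible and that $Y$ is an $m\times k$ matrix with columns in $E$, $\det(Y^TY)=1$ and $\mathbb E\|Y\varepsilon\|_\infty\le\bar A$. Write $Y=Z+R$ as in Proposition~\ref{prop:structure}(i). Then $\|R\|_{HS}^2\le4a^2m$, so $\det\mathcal M_Z\ge(18n/k)^{-k}$ by Lemma~\ref{lem:det}. Since $QY=0$,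
\[
\|QZ\|_{HS}=\|QR\|_{HS}\le\|Q\|_{\mathrm{op}}\|R\|_{HS}\le4\sqrt n\cdot2a\sqrt{2n}\le12an .
\]
So $\Omega_k$ occurs, a contradiction. Therefore $\mathbb E\|Y\varepsilon\|_\infty>\bar A=\gamma\frac kn\sqrt{\log n}$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{The general upper bound}\label{sec:general}

In Example~\ref{ex:uncond} the good basis was found by maximizing the determinant of a diagonal map under a constraint on $A$. In a general space we maximize over all linear maps, which is Lewis's argument. The first-order condition no longer bounds $B$ directly; it bounds $B$ up to the norm of a projection, which we now recall.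

For $f:\{-1,1\}^N\to X$ let $\|f\|_{L_2(X)}=(\mathbb E\|f(\eta)\|^2)^{1/2}$. The Rademacher projection keeps the part of $f$ that is linear in the signs:
\[
(\operatorname{Rad}f)(\varepsilon)=\sum_{j=1}^N\varepsilon_j\,\mathbb E_\eta\big[\eta_jf(\eta)\big].
\]
The $K$-convexity constant $K(X)$ is the supremum over $N$ of the norm of $\operatorname{Rad}$ on $L_2(\{-1,1\}^N;X)$. For a Hilbert space $\operatorname{Rad}$ is an orthogonal projection and $K=1$. Pisier's theorem \cite{Pisier} states that for $\dim X=n$
\begin{equation}\label{eq:pisier}
K(X)\le C\big(1+\log d(X,\ell_2^n)\big).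
\end{equation}
We only need the crude bound $d(X,\ell_2^n)\le n$. Choose $z_1,\dots,z_n$ in the unit ball of $X$ maximizing $|\det(z_1,\dots,z_n)|$, the determinant being taken in a fixed basis. By Cramer's rule $z_j^*(x)$ is the ratio of the determinant with $z_j$ replaced by $x$ to the maximal one, so $\|z_j^*\|\le1$. Hence $n^{-1/2}|s|\le\|s\|_\infty\le\|\sum s_jz_j\|\le\|s\|_1\le n^{1/2}|s|$ for $s\in\mathbb R^n$. So \eqref{eq:pisier} gives $K(X)\le C(1+\log n)$.

\begin{proof}[Proof of Proposition~\ref{prop:general}]
For a linear map $w:\mathbb R^n\to X$ let $r(w)=(\mathbb E\|\sum\varepsilon_jwe_j\|^2)^{1/2}$. This is a norm: if $r(w)=0$, then $we_j=\mathbb E[\varepsilon_j\sum_l\varepsilon_lwe_l]=0$ for all $j$. Let $u$ maximize $|\det w|$, in a fixed basis of $X$, on the compact set $\{r(w)\le1\}$. This set contains invertible maps, so $u$ is invertible, and $r(u)=1$ by homogeneity. Again by homogeneity, $|\det w'|\le|\det u|\,r(w')^n$ for every $w'$. With $w'=u+sw$ and $s>0$ this gives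
\[
|\det(I+su^{-1}w)|\le r(u+sw)^n\le(1+s\,r(w))^n .
\]
Comparing the terms of first order in $s$ as $s\to0$, we get
\begin{equation}\label{eq:lewis}
\operatorname{tr}(u^{-1}w)\le n\,r(w)\qquad\text{for every }w.
\end{equation}

Let $x_j=ue_j$. Then $A(x)\le r(u)=1$, and the dual basis is $\langle x_j^*,x\rangle=\langle e_j,u^{-1}x\rangle$. Put $\phi(\eta)=\sum\eta_jx_j^*$ and $\mu=(\mathbb E\|\phi(\eta)\|^2)^{1/2}$, so that $B(x)\le\mu$. For each $\eta$ choose a unit vector $\xi_\eta\in X$ with $\langle\phi(\eta),\xi_\eta\rangle=\|\phi(\eta)\|$, and let $f(\eta)=\mu^{-1}\|\phi(\eta)\|\xi_\eta$. Then $\|f\|_{L_2(X)}=1$ and $\mathbb E\langle\phi,f\rangle=\mu$. Define $w_f$ by $w_fe_j=\mathbb E[\eta_jf(\eta)]$, so that $r(w_f)=\|\operatorname{Rad}f\|_{L_2(X)}\le K(X)$. By \eqref{eq:lewis},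
\[
\mu=\sum_{j=1}^n\big\langle x_j^*,\mathbb E[\eta_jf(\eta)]\big\rangle=\sum_{j=1}^n\langle e_j,u^{-1}w_fe_j\rangle=\operatorname{tr}(u^{-1}w_f)\le n\,K(X).
\]
Therefore $A(x)B(x)\le n\,K(X)\le C\,n(1+\log n)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ICM}
\emph{Convexity, complexity, and high dimensions},
\texttt{http://www.icm2006.org/proceedings/Vol\_II/contents/ICM\_Vol\_2\_76.pdf}.

\bibitem{LT}
Ledoux and Talagrand, \emph{Probability in Banach Spaces}.

\bibitem{Pisier}
Pisier, Ann. Sci. \'Ecole Norm. Sup., 1980.

\end{thebibliography}
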